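\title{A superlogarithmic lower bound for $(4,3)$-colorings of complete graphs}

\begin{abstract}
Let $f(n,4,3)$ be the least number of colors in an edge coloring of $K_n$ in which every copy of $K_4$ receives at least three colors. We prove that
$f(n,4,3)\ge c\,\log n\cdot\sqrt{\log\log\log n}\,/\log\log\log\log n$ for an absolute constant $c>0$ and all large $n$. In particular $f(n,4,3)/\log n\to\infty$. The proof is self-contained. Dependent random choice produces a large vertex set in which few small tuples see many colors; such a set contains pairs of large subsets between which a short list of colors accounts for most edges; and lists that are minimal over suitably chosen scales allow us to halve the set of densely occurring colors again and again.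
\end{abstract}

\section{Introduction}\label{sec:intro}

For integers $n,p,q$, a \emph{$(p,q)$-coloring} of $K_n$ is a coloring of the edges of $K_n$ in which the edges of every copy of $K_p$ together receive at least $q$ colors, and $f(n,p,q)$ is the minimum number of colors in a $(p,q)$-coloring of $K_n$. The parameter $q$ measures how far from monochromatic every $p$-set is forced to be. For $q=2$ the condition forbids a monochromatic $K_p$, and we have the multicolor Ramsey problem, with the number of colors as the unknown. For $q=\binom p2$ and $n\ge p\ge4$, any two edges lie in a common $K_p$, so all edges get different colors and $f(n,p,q)=\binom n2$.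

This paper concerns the case $(p,q)=(4,3)$, one step above the Ramsey condition for $K_4$. It is known that $f(n,4,3)<e^{O(\sqrt{\log n})}$, so $f(n,4,3)$ grows more slowly than any power of $n$. The question, posed in \cite{bip}, is whether $f(n,4,3)/\log n\to\infty$ as $n\to\infty$. We show that it does. All logarithms are to base $2$.

\begin{theorem}\label{thm:main}
There is an absolute constant $c>0$ such that for all large $n$
\[
f(n,4,3)\ \ge\ c\,\log n\cdot\frac{\sqrt{\log\log\log n}}{\log\log\log\log n}.
\]
In particular $f(n,4,3)/\log n\to\infty$.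
\end{theorem}

We make no claim that the extra factor is optimal. The following example explains why $\log n$ is the natural threshold, and which colored $K_4$ is responsible for crossing it.

\begin{example}[the binary coloring]\label{ex:binary}
Take $\{0,1\}^k$ as vertex set and color a pair of strings by the first coordinate in which they differ. Each color class is bipartite, so there is no monochromatic triangle, and $f(n,4,2)\le\lceil\log n\rceil$. Consider four strings and let $i$ be the first coordinate in which they do not all agree. If coordinate $i$ splits them as $1+3$, then three edges have color $i$, two edges of the remaining triangle have a color $i'>i$, and the last edge has a color $i''>i'$; we see three colors. If coordinate $i$ splits them as $2+2$, then a four-cycle has color $i$ and its two diagonals have colors larger than $i$. So the only $K_4$ with fewer than three colors is a four-cycle of one color whose two diagonals share a second color, as on $00,01,10,11$.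
\end{example}

Thus $\lceil\log n\rceil$ colors suffice to avoid every two-colored $K_4$ except one pattern, and any proof of Theorem~\ref{thm:main} must exploit that pattern. The binary coloring is economical because it joins two halves completely in one color and then reuses the same colors inside both halves. The excluded pattern forbids exactly this reuse, which suggests that the answer is yes. The difficulty is that a general coloring need not contain two large sets joined in a single color, and direct pigeonholing (Lemma~\ref{lem:pigeon}) gives only a lower bound of order $\log n/\log\log n$.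

Section~\ref{sec:idea} shows the mechanism of the proof in two model cases and then outlines the general argument, which occupies Sections~\ref{sec:robust}--\ref{sec:halving}.

\section{Monochromatic four-cycles and the halving of colors}\label{sec:idea}

\subsection*{Notation}
From now on $\chi$ is a $(4,3)$-coloring of a complete graph unless we say otherwise, and ``set'' means a finite set of its vertices. For a vertex $x$, a tuple or set $T$ of vertices, sets $X,Y,Z$ and a color $i$, put
\[
N_i(x;Z)=\{z\in Z\setminus\{x\}:\chi(xz)=i\},\qquad N_i(T;Z)=\bigcap_{x\in T}N_i(x;Z),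
\]
\[
e_i(X,Y)=\#\{(x,y)\in X\times Y:\ x\ne y,\ \chi(xy)=i\}.
\]
The sets $X$ and $Y$ need not be disjoint; a pair $(x,x)$ has no color. We write $\mathrm{col}(Z)$ for the set of colors on pairs inside $Z$, and $\mathrm{col}(T)$ for the same set formed from the entries of a tuple $T$. For $a\ge0$, a set $Z$ is \emph{$a$-large in $W$} if $Z\subseteq W$ and $|Z|\ge2^{-a}|W|$. Losses add up: an $a$-large subset of a $b$-large subset of $W$ is $(a+b)$-large in $W$.

\subsection*{The four-cycle rule}
The $(4,3)$-property is used only in the following form, which holds because $x,x',y,y'$ must span three colors.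

\begin{lemma}[four-cycle rule]\label{lem:rule}
If $x,x',y,y'$ are distinct and the edges $xy,xy',x'y,x'y'$ have color $i$, then $i$, $\chi(xx')$ and $\chi(yy')$ are three different colors.
\end{lemma}

The part of the rule which says $\chi(xx')\ne i$ gives a crude bound on the number of vertices.

\begin{lemma}\label{lem:pigeon}
A set with at most $\kappa\ge0$ colors has at most $(\kappa+1)^{\kappa+2}$ vertices.
\end{lemma}

\begin{proof}
A set with no colors has at most one vertex, so let $\kappa\ge1$ and suppose that $|V_0|\ge(\kappa+1)^{\kappa+2}$. For $j=1,\dots,\kappa+1$ pick $v_j\in V_{j-1}$, let $c_j$ be a most frequent color on the edges from $v_j$ to the rest of $V_{j-1}$, and put $V_j=N_{c_j}(v_j;V_{j-1})$. If $|V_{j-1}|\ge\kappa+1$, then $|V_j|\ge(|V_{j-1}|-1)/\kappa\ge|V_{j-1}|/(\kappa+1)$. Hence $|V_j|\ge(\kappa+1)^{\kappa+2-j}$ for $j\le\kappa+1$, and $V_{\kappa+1}$ contains two vertices $y,y'$. Two of the $\kappa+1$ colors $c_j$ coincide, say $c_a=c_b=i$ with $a<b$. The four edges between $\{v_a,v_b\}$ and $\{y,y'\}$ have color $i$, and so does $v_av_b$ because $v_b\in V_{b-1}\subseteq V_a$.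 This contradicts Lemma~\ref{lem:rule}.
\end{proof}

With $k=f(n,4,3)$ this reads $\log n\le(k+2)\log(k+1)$, so $k\ge(1-o(1))\log n/\log\log n$. The proof finds a monochromatic triangle, and the binary coloring has none, so this argument cannot pass $\log n$. We now turn to the part $\chi(xx')\ne\chi(yy')$ of the rule.

\subsection*{First model: complete joins}

\begin{proposition}\label{prop:model}
Let $S$ be a set with at most $k\ge1$ colors, let $\lambda\ge0$ and $d=\lfloor\log k\rfloor+1$. Suppose that every $W\subseteq S$ with $|W|\ge2$ contains disjoint $\lambda$-large sets $X,Y$ such that all edges between $X$ and $Y$ have the same color. Then $\log|S|\le\lambda d$.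
\end{proposition}

\begin{proof}
If a color occurred on an edge $xx'$ in $X$ and on an edge $yy'$ in $Y$, the four-cycle rule would fail. So $\mathrm{col}(X)\cap\mathrm{col}(Y)=\emptyset$, and one of $X,Y$ carries at most half of the colors of $W$. Start from $W=S$ and pass to that set repeatedly. Since $2^{-d}k<1$, after at most $d$ steps no color is left. The set reached is a single vertex, and it is $\lambda d$-large in $S$.
\end{proof}

The point is how much room this leaves. If $k$ is about $M\log|S|$ with $M$ small, then $\log|S|$ is about $k/M$, and even $\lambda=k^{0.6}$ gives a contradiction. We may therefore pass to subsets of relative size $2^{-k^{0.6}}$ freely. We cannot supply complete joins, however. What we can supply is weaker in two ways: the join is dense rather than complete, and it uses a short list of colors rather than one.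

\subsection*{Second model: dense joins in one color}
With a dense join we cannot separate the colors of $X$ from those of $Y$. We can separate the colors that occur \emph{often} at a vertex.

\begin{lemma}\label{lem:model2}
Let $X,Y$ be disjoint sets, let at most $k$ colors occur on $X$, let $i$ be a color and $s\ge1$ an integer. Suppose that $e_i(X',Y')\ge\frac12|X'||Y'|$ whenever $X'\subseteq X$, $Y'\subseteq Y$ and $|X'|,|Y'|\ge s$. Fix $x\in X$. Then there is $Y_1\subseteq N_i(x;Y)$ with $|Y_1|\ge|N_i(x;Y)|-ks$ such that every color $j$ with $|N_j(x;X)|\ge2s$ satisfies $|N_j(y;Y_1)|<s$ for all $y\in Y_1$.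
\end{lemma}

\begin{proof}
For each color $j$ such that $X_j=N_j(x;X)$ has at least $2s$ elements, let $R_j$ be the set of $y\in N_i(x;Y)$ with $|N_i(y;X_j)|<s$. If $|R_j|\ge s$, then $e_i(X_j,R_j)<s|R_j|\le\frac12|X_j||R_j|$, against the hypothesis. So $|R_j|<s$, and removing all $R_j$ from $N_i(x;Y)$ leaves a set $Y_1$ of the required size. Let $y\in Y_1$, $A=N_i(y;X_j)$ and $B=N_j(y;Y_1)$ (Figure~\ref{fig:kill}). Then $|A|\ge s$. For $x'\in A$ and $y'\in B$ the edges $xy,xy',x'y$ have color $i$ and the edges $xx',yy'$ have color $j$, so $\chi(x'y')\ne i$ by the four-cycle rule. Thus $e_i(A,B)=0$, and the hypothesis forces $|B|<s$.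
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw (0,0) circle (0.55); \draw (4,0) circle (0.55);
\node[left] at (-0.55,0) {$A$}; \node[right] at (4.55,0) {$B$};
\draw[thick] (0,2)--(4,2) node[midway,above] {$i$};
\draw[thick] (0,2)--(4,0) node[pos=0.25,above] {$i$};
\draw[thick] (0,0)--(4,2) node[pos=0.75,above] {$i$};
\draw[thick,dashed] (0,2)--(0,0) node[pos=0.4,left] {$j$};
\draw[thick,dashed] (4,2)--(4,0) node[pos=0.4,right] {$j$};
\draw[dotted] (0,0)--(4,0) node[midway,below] {not $i$};
\fill (0,2) circle (2pt) node[above left] {$x$};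
\fill (4,2) circle (2pt) node[above right] {$y$};
\fill (0,0) circle (2pt) node[below] {$x'$};
\fill (4,0) circle (2pt) node[below] {$y'$};
\end{tikzpicture}
\caption{The edge $xy$ has color $i$. Vertices of $A$ are joined to $x$ in color $j$ and to $y$ in color $i$; vertices of $B$ are joined to $x$ in color $i$ and to $y$ in color $j$. No edge between $A$ and $B$ has color $i$, since $x,x',y,y'$ would then span at most two colors.}\label{fig:kill}
\end{figure}

So one vertex $x$ removes all of its frequent colors from a large part of $Y$. Repeating this with further vertices of $X$, we collect a set $I$ of removed colors until most vertices of $X$ have almost all their frequent colors in $I$. Then a large part of $X$ lives on $I$, a large part of $Y$ lives off $I$, and one of the two has lost half of its colors, as in Proposition~\ref{prop:model}.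

\subsection*{Outline of the general case}
Suppose now that the dense join uses a list $F$ of colors. Both contradictions in the last proof disappear: the rectangles $X_j\times R_j$ and $A\times B$, which have few or no edges of color $i$, may be covered by the other colors of $F$. But then the shorter list $F\setminus\{i\}$ works on a smaller rectangle, and this is a contradiction if $F$ has minimal length. Since the new rectangles are smaller than $X\times Y$, minimality is needed at finer scales than the one at which the pair was found. The proof therefore runs as follows.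
\begin{itemize}
\item Section~\ref{sec:robust}: we pass to a set in which deleting vertices destroys few colors.
\item Section~\ref{sec:poor}: such a set has a large subset in which few tuples of $2m$ vertices see $m^2$ colors, with $m$ very small.
\item Section~\ref{sec:pairs}: there, dense joins with lists of at most $m^2$ colors exist.
\item Section~\ref{sec:scales}: we find scales at which lists of length $\ell$ exist everywhere and cannot be shortened.
\item Sections~\ref{sec:kill} and~\ref{sec:halving}: we carry out the removal and the halving.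
\end{itemize}

\section{Robust sets}\label{sec:robust}

The assumption that $K_n$ has at most $M\log n$ colors concerns the whole vertex set only. We replace it by a version that speaks about all subsets.

\begin{definition}
Let $M>0$. A nonempty set $S$ is \emph{$M$-robust} if
$|\mathrm{col}(S)\setminus\mathrm{col}(Z)|\le M\log(|S|/|Z|)$ for every nonempty $Z\subseteq S$.
\end{definition}

In words, an $a$-large subset of $S$ misses at most $Ma$ colors of $S$. Taking for $Z$ a single vertex gives
\begin{equation}\label{eq:size}
\log|S|\ge|\mathrm{col}(S)|/M .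
\end{equation}

\begin{lemma}\label{lem:potential}
Let $U$ be nonempty and $M>0$. There is an $M$-robust $S\subseteq U$ with
$\log(|U|/|S|)\le(|\mathrm{col}(U)|-|\mathrm{col}(S)|)/M$.
\end{lemma}

\begin{proof}
Let $S$ maximize $\log|Z|-|\mathrm{col}(Z)|/M$ over nonempty $Z\subseteq U$. Comparing $S$ with $Z\subseteq S$ gives $|\mathrm{col}(S)|-|\mathrm{col}(Z)|\le M\log(|S|/|Z|)$, which is robustness because $\mathrm{col}(Z)\subseteq\mathrm{col}(S)$. Comparing $S$ with $U$ gives the inequality.
\end{proof}

\begin{theorem}\label{thm:A}
Let $c_0=1/1000$. If $k$ is sufficiently large and $1\le M\le c_0\sqrt{\log\log k}/\log\log\log k$, then no $(4,3)$-colored $M$-robust set has exactly $k$ colors.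
\end{theorem}

Without the $(4,3)$-property this fails: in the binary coloring of $\{0,1\}^k$, distinct strings of $Z$ differ in a coordinate of $\mathrm{col}(Z)$, so $|Z|\le2^{|\mathrm{col}(Z)|}$ and the cube is $1$-robust.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:A}]
Put $y=\log\log\log n$ and $M=\frac{c_0}2\sqrt y/\log y$, which is at least $1$ for large $n$. Suppose that $K_n$ has a $(4,3)$-coloring with at most $\frac M2\log n$ colors. Lemma~\ref{lem:potential} gives an $M$-robust set $S$ with $\log(n/|S|)\le\frac12\log n$, that is, $\log|S|\ge\frac12\log n$. Let $k=|\mathrm{col}(S)|$. By Lemma~\ref{lem:pigeon}, $\frac12\log n\le(k+2)\log(k+1)$. For $k<\sqrt{\log n}$ the right side is $O(\sqrt{\log n}\,\log\log n)$, so $k\ge\sqrt{\log n}$ for large $n$. Hence $\log\log k\ge y-1\ge y/2$. The function $\sqrt z/\log z$ is increasing for $z>e^2$, so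
\[
c_0\frac{\sqrt{\log\log k}}{\log\log\log k}\ \ge\ c_0\frac{\sqrt{y/2}}{\log(y/2)}\ \ge\ \frac{c_0}{\sqrt2}\,\frac{\sqrt y}{\log y}\ \ge\ M .
\]
This contradicts Theorem~\ref{thm:A}. Therefore $f(n,4,3)>\frac M2\log n$, which is the theorem with $c=c_0/4$.
\end{proof}

The rest of the paper proves Theorem~\ref{thm:A}. We assume that $S$ is an $M$-robust set with color set $[k]=\{1,\dots,k\}$, where $k$ and $M$ are as in the theorem, and derive a contradiction. ``For large $k$'' always refers to an absolute threshold. Note that $M\le\log\log k$.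

\section{Poor sets}\label{sec:poor}

Robustness and the four-cycle rule interact as follows. Let $T$ be a set of $2m$ vertices and $Z$ its common neighborhood in color $i$. By the rule, no color of $T$ occurs in $Z$. If color $i$ has density $\delta$, we expect $Z$ to have relative size about $\delta^{2m}$, so $Z$ misses only $O(Mm\log\frac1\delta)$ colors, a number \emph{linear} in $m$. But $T$ has $\binom{2m}2$ edges, a number \emph{quadratic} in $m$. Once $m$ exceeds a multiple of $M\log\frac1\delta$, the set $T$ must repeat colors heavily.

\begin{definition}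
A tuple $T\in V^{2m}$ is \emph{$m$-rich} if its entries are distinct and $|\mathrm{col}(T)|\ge m^2$. A nonempty set $V$ is \emph{$(m,\sigma)$-poor} if fewer than $2^{-2m\sigma}|V|^{2m}$ tuples in $V^{2m}$ are $m$-rich.
\end{definition}

The normalization makes poorness hereditary. If $W$ is $\gamma$-large in $V$, then $|V|^{2m}\le2^{2m\gamma}|W|^{2m}$, so
\begin{equation}\label{eq:hered}
V\ (m,\sigma)\text{-poor},\quad W\ \gamma\text{-large in }V,\quad\sigma'\le\sigma-\gamma\quad\Longrightarrow\quad W\ (m,\sigma')\text{-poor}.
\end{equation}

\subsection*{From a dense color to a poor set}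
A dense color does not give all tuples a large common neighborhood. Dependent random choice finds a large set in which almost all tuples have one: take the common neighborhood of a random sample, which a tuple with few common neighbors is unlikely to enter. We use Jensen's inequality in the form $\mathbb E[\xi^t]\ge(\mathbb E\,\xi)^t$ for a random variable $\xi\ge0$ and an integer $t\ge1$.

\begin{lemma}\label{lem:drc}
Let $X,Y\ne\emptyset$, $e_i(X,Y)\ge\delta|X||Y|$ with $0<\delta\le\frac12$, and let $s,t\ge1$ be integers. Call $T\in X^t$ \emph{bad} if $|N_i(T;Y)|<\delta^{3t}|Y|$. There is $U\subseteq X$ with $|U|\ge\frac12\delta^s|X|$ such that at most $2\delta^{2ts}|U|^t$ tuples in $U^t$ are bad.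
\end{lemma}

\begin{proof}
Choose $y_1,\dots,y_s\in Y$ uniformly and independently and let $U$ be the set of $x\in X$ with $y_1,\dots,y_s\in N_i(x;Y)$. The average of $|N_i(x;Y)|/|Y|$ over $x\in X$ is at least $\delta$, so Jensen's inequality gives $\mathbb E|U|=\sum_{x\in X}(|N_i(x;Y)|/|Y|)^s\ge\delta^s|X|$ and then $\mathbb E|U|^t\ge\delta^{st}|X|^t$. A tuple $T$ lies in $U^t$ exactly when all $y_l$ lie in $N_i(T;Y)$, which for bad $T$ has probability less than $\delta^{3ts}$. So the number $b$ of bad tuples in $U^t$ has $\mathbb E\,b\le\delta^{3ts}|X|^t$, and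
\[
\mathbb E\bigl[\,|U|^t-\tfrac12\delta^{-2ts}b\,\bigr]\ge\delta^{st}|X|^t-\tfrac12\delta^{st}|X|^t=\tfrac12\delta^{st}|X|^t .
\]
For a sample attaining at least the mean, $|U|^t\ge\frac12\delta^{st}|X|^t$ and $b\le2\delta^{2ts}|U|^t$.
\end{proof}

\begin{lemma}\label{lem:poor}
Let $S'$ be $M'$-robust, let $X,Y\subseteq S'$ be nonempty with $|Y|\ge|S'|/2$, and let $e_i(X,Y)\ge\delta|X||Y|$ with $0<\delta\le\frac12$. Let $m,s\ge1$ be integers with $m^2>M'(6m\log\frac1\delta+1)$. Then some $U\subseteq X$ with $|U|\ge\frac12\delta^s|X|$ is $(m,\sigma)$-poor with $\sigma=2s\log\frac1\delta-1$.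
\end{lemma}

\begin{proof}
Take $U$ from Lemma~\ref{lem:drc} with $t=2m$. Let $T\in U^{2m}$ have distinct entries and not be bad. Then $Z=N_i(T;Y)$ has $|Z|\ge\delta^{6m}|Y|\ge\frac12\delta^{6m}|S'|>0$, it is disjoint from $T$, and all edges between $T$ and $Z$ have color $i$. By the four-cycle rule $\mathrm{col}(T)\cap\mathrm{col}(Z)=\emptyset$, so robustness gives
\[
|\mathrm{col}(T)|\le|\mathrm{col}(S')\setminus\mathrm{col}(Z)|\le M'\bigl(6m\log\tfrac1\delta+1\bigr)<m^2 .
\]
Hence every $m$-rich tuple in $U^{2m}$ is bad. Since $\delta^{4ms}=2^{-2m(\sigma+1)}$, their number is at most $2\cdot2^{-2m}\cdot2^{-2m\sigma}|U|^{2m}<2^{-2m\sigma}|U|^{2m}$.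
\end{proof}

\subsection*{From a poor set to a denser color}
At the start we only know a color of density $1/(2k)$, which gives $m\approx M\log k$. Section~\ref{sec:scales} pays a factor $2^{m^2}$ and needs $m^2$ below $\log\log k$. To decrease $m$ we need a denser color, and poorness provides one: if all colors were sparse, random tuples would be rich. The density obtained depends on $m$ alone.

\begin{lemma}\label{lem:dense}
Let $W$ be $(m,2)$-poor with at most $k$ colors and $|W|\ge16m^2$, and let $\theta=1/(8m^4)$. Then there are $X,Y\subseteq W$ and a color $i$ with $|X|\ge|W|/(2k)$, $|Y|\ge|W|/2$ and $e_i(X,Y)\ge\theta|X||Y|$.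
\end{lemma}

\begin{proof}
Let $A_0$ be the set of $a\in W$ with $|N_i(a;W)|<\theta|W|$ for all $i$. If $|A_0|\le|W|/2$, then at least $|W|/2$ vertices have a color of density at least $\theta$ to $W$, at least $|W|/(2k)$ of them share the same color, and these form $X$ with $Y=W$. So let $|A_0|\ge|W|/2$, and let $B_0$ be the set of $b\in W$ with $|N_i(b;A_0)|<\theta|A_0|$ for all $i$. If $|B_0|\le|W|/2$, then at least $|W|/(2k)$ vertices outside $B_0$ share a color of density at least $\theta$ to $A_0$, and these form $X$ with $Y=A_0$. We show that the remaining case $|A_0|,|B_0|\ge|W|/2$ is impossible.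

Choose $a_1,\dots,a_m\in A_0$ and $b_1,\dots,b_m\in B_0$ uniformly and independently. The probability that $a_\alpha=b_\beta$ for some $\alpha,\beta$ is at most $m^2/|B_0|\le2m^2/|W|\le\frac18$. Next take index pairs $(\alpha,\beta)\ne(\alpha',\beta')$ and bound the probability that $\chi(a_\alpha b_\beta)$ and $\chi(a_{\alpha'}b_{\beta'})$ are defined and equal. If $\beta\ne\beta'$, fix $a_\alpha,b_\beta,a_{\alpha'}$; then $b_{\beta'}$ must fall into one prescribed color neighborhood of $a_{\alpha'}\in A_0$, which has probability at most $\theta|W|/|B_0|\le2\theta$. If $\beta=\beta'$, then $\alpha\ne\alpha'$; fix $a_\alpha,b_\beta$; then $a_{\alpha'}$ must fall into one prescribed color neighborhood of $b_\beta\in B_0$ in $A_0$, which has probability less than $\theta$. Summing over at most $m^4/2$ unordered choices gives at most $m^4\theta=\frac18$.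

So with probability at least $\frac34$ the $m^2$ colors $\chi(a_\alpha b_\beta)$ are defined and distinct. Then the $2m$ vertices are distinct: $a_\alpha\ne b_\beta$ since the colors are defined, and $a_\alpha=a_{\alpha'}$ or $b_\beta=b_{\beta'}$ would repeat a color. This gives at least $\frac34(|W|/2)^{2m}\ge2^{-4m}|W|^{2m}$ rich tuples, although $W$ is $(m,2)$-poor.
\end{proof}

To feed this color back into Lemma~\ref{lem:poor} we need $Y$ to be half of a robust set. The poor set need not be robust, but robustness can be restored at the price of doubling $M$.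

\begin{lemma}\label{lem:restore}
Let $S'$ be $M'$-robust and let $U$ be $E$-large in $S'$. Then some $E$-large subset of $U$ is $2M'$-robust.
\end{lemma}

\begin{proof}
Take $S''\subseteq U$ from Lemma~\ref{lem:potential} with parameter $2M'$ and put $a=\log(|U|/|S''|)$. Then
$2M'a\le|\mathrm{col}(U)|-|\mathrm{col}(S'')|\le|\mathrm{col}(S')\setminus\mathrm{col}(S'')|\le M'(E+a)$, so $a\le E$.
\end{proof}

\subsection*{Three rounds}
Each pass through the cycle (dense color, poor set, robust subset, denser color) replaces $m$ by roughly $M\log m$. Three applications of Lemma~\ref{lem:poor} give $m$ of order $M\log k$, $M\log\log k$ and $M\log\log\log k$, and the last value is small enough. The first two rounds use a small sample size $s$, to lose little; the last uses a large one, to make the poorness survive all later passages to subsets.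

\begin{proposition}\label{prop:V}
There are $V\subseteq S$ and an integer $m\ge2$ with $m^2\le\frac14\log\log k$ such that $V$ is $(m,\sigma)$-poor for some $\sigma\ge k^{0.7}$, and $\log|V|\ge k^{0.9}$.
\end{proposition}

\begin{proof}
\emph{Parameters.} For $r=0,1,2$ put $M_r=2^rM$ and define $\delta_0=1/(2k)$, $m_r=\lceil7M_r\log\frac1{\delta_r}\rceil$, $\delta_{r+1}=1/(8m_r^4)$. Let $s_0=s_1=\lceil\log k\rceil+5$, $s_2=\lceil k^{0.7}\rceil$ and
\[
\sigma_r=2s_r\log\tfrac1{\delta_r}-1,\qquad E_r=1+s_r\log\tfrac1{\delta_r}+\log(2k).
\]
All $\delta_r$ are at most $\frac12$, and $m_r\ge7$ because $M\ge1$. The hypothesis of Lemma~\ref{lem:poor} holds, since $m_r^2\ge7M_rm_r\log\frac1{\delta_r}>M_r(6m_r\log\frac1{\delta_r}+1)$. For large $k$, using $M\le\log\log k$ in the first two lines and the bound on $M$ in Theorem~\ref{thm:A} in the third,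
\begin{align*}
m_0&\le(\log k)^2, & \log\tfrac1{\delta_1}&=3+4\log m_0\le9\log\log k,\\
m_1&\le127(\log\log k)^2, & \log\tfrac1{\delta_2}&=3+4\log m_1\le9\log\log\log k,\\
m_2&\le252M\log\log\log k+1 & &\le0.252\sqrt{\log\log k}+1\le\tfrac12\sqrt{\log\log k}.
\end{align*}
For $r=0,1$ we have $s_r\log\frac1{\delta_r}\ge\log k+5$, which is equivalent to $E_r\le\sigma_r-2$, and $E_r\le1+(\log k+7)\log(2k)\le(\log k)^3$. Also $E_2\le k^{0.8}$ and $\sigma_2\ge k^{0.7}$.

\emph{Construction.} At the start of round $r$ we have an $M_r$-robust $S_r\subseteq S$, sets $X_r,Y_r\subseteq S_r$ with $|X_r|\ge|S_r|/(2k)$ and $|Y_r|\ge|S_r|/2$, and a color of density at least $\delta_r$ on $X_r\times Y_r$. For $r=0$ take $S_0=X_0=Y_0=S$: some color has $e_i(S,S)\ge|S|(|S|-1)/k\ge|S|^2/(2k)$. Lemma~\ref{lem:poor} gives an $(m_r,\sigma_r)$-poor set $U_r$ with $|U_r|\ge\frac12\delta_r^{s_r}|S_r|/(2k)$, that is, $E_r$-large in $S_r$.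

For $r=0,1$, Lemma~\ref{lem:restore} gives an $M_{r+1}$-robust set $S_{r+1}$ that is $E_r$-large in $U_r$, hence $2E_r$-large in $S_r$. By \eqref{eq:size},
\[
\log|S_{r+1}|\ge k/M-4(\log k)^3\ge k^{0.95},
\]
so $|S_{r+1}|\ge16m_r^2$. By \eqref{eq:hered} and $E_r\le\sigma_r-2$, the set $S_{r+1}$ is $(m_r,2)$-poor. Lemma~\ref{lem:dense} gives $X_{r+1},Y_{r+1}$ and a color of density at least $\delta_{r+1}$.

In round $2$ we stop with $V=U_2$, $m=m_2$, $\sigma=\sigma_2$. Then $\log|V|\ge k^{0.95}-k^{0.8}\ge k^{0.9}$.
\end{proof}

Robustness has now done its work: from here on we use only $V$, $m$, $\sigma$, the color set $[k]$ and the four-cycle rule. The rule is still needed. In the binary coloring any $t$ strings span at most $t-1$ colors (split them at the first coordinate of disagreement and use induction), so for $m\ge2$ the cube has no $m$-rich tuple at all.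

\section{Pairs with short color lists}\label{sec:pairs}

Put $L=m^2$. We now define the dense joins that replace the hypothesis of Lemma~\ref{lem:model2}. A list $F\subseteq[k]$ \emph{covers} a pair $(x,y)$ if $x\ne y$ and $\chi(xy)\in F$. We want to delete from $F$ a color that is rare, though perhaps present, up to $L$ times. So the tolerated proportion of uncovered pairs has to grow as the list shrinks, and we set
\[
\omega_\ell=\frac12-\frac{\ell}{4L}\in\Bigl[\frac14,\frac12\Bigr]\qquad(0\le\ell\le L).
\]

\begin{definition}
Let $\emptyset\ne W\subseteq V$ and $0\le a\le b$. An \emph{$(a,b)$-pair in $W$} is a triple $(X,Y,F)$ where $X,Y$ are $a$-large in $W$, $F\subseteq[k]$, $|F|\le L$, and for all $X'\subseteq X$, $Y'\subseteq Y$ that are $b$-large in $W$, at most $\omega_{|F|}|X'||Y'|$ pairs in $X'\times Y'$ are not covered by $F$. Let $G_W(a,b)$ be the minimum of $|F|$ over all $(a,b)$-pairs in $W$, and $L+1$ if there is none.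
\end{definition}

Thus $a$ is the price of the pair and $b$ is the depth down to which it is guaranteed. A pair is useful when $b$ is much larger than $a$.

\begin{lemma}\label{lem:basic}
Let $\emptyset\ne W\subseteq V$ and $0\le a\le b$.
\begin{itemize}
\item[(i)] $G_W(a,b)\ge1$.
\item[(ii)] If $W'$ is $\gamma$-large in $W$ with $0\le\gamma\le a$, then $G_{W'}(a-\gamma,b)\ge G_W(a,b)$.
\item[(iii)] Let $(X,Y,F)$ be an $(a_0,v)$-pair in a nonempty $W_0\subseteq W$, let $b\le v$ and $i\in F$. Let $\tilde X\subseteq X$ and $\tilde Y\subseteq Y$ be $a$-large in $W$, and suppose that $e_i(X',Y')\le|X'||Y'|/(4L)$ for all $X'\subseteq\tilde X$, $Y'\subseteq\tilde Y$ that are $b$-large in $W$. Then $G_W(a,b)\le|F|-1$.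
\end{itemize}
\end{lemma}

\begin{proof}
(i) The empty list covers no pair of the nonempty set $X\times Y$, while $\omega_0=\frac12$.

(ii) An $(a-\gamma,b)$-pair in $W'$ is an $(a,b)$-pair in $W$: its sets are $a$-large in $W$, and subsets of them that are $b$-large in $W$ are $b$-large in $W'$.

(iii) Let $X'\subseteq\tilde X$, $Y'\subseteq\tilde Y$ be $b$-large in $W$. Their sizes are at least $2^{-b}|W|\ge2^{-v}|W_0|$, so at most $\omega_{|F|}|X'||Y'|$ pairs are not covered by $F$. A pair not covered by $F\setminus\{i\}$ is not covered by $F$ or has color $i$, and $\omega_{|F|}+\frac1{4L}=\omega_{|F|-1}$. So $(\tilde X,\tilde Y,F\setminus\{i\})$ is an $(a,b)$-pair in $W$.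
\end{proof}

\subsection*{Scales}
The values of $a$ and $b$ are taken from a rapidly growing sequence. From now on the letters $p,q,r$ index this sequence. Put
\[
d=\lfloor\log k\rfloor+1,\qquad h=\lceil\sqrt k\,\rceil,\qquad\rho=(\log k)^3,\qquad Q=m(3\cdot2^{L}-1)-1,
\]
\[
\lambda_q=\sqrt k\,(\log k)^5\rho^{\,q},\qquad z_q=(\log k)^2\lambda_q\qquad(0\le q\le Q),
\]
and $z(I)=\sum_{q\in I}z_q$ for a set $I$ of indices; $[p,q]$ denotes an interval of integers. Here $d$ is the number of halvings; $z_p$ is the total loss of $d$ halvings that cost $2\lambda_p$ each; the ratio $\rho$ makes this loss negligible at the next scale; and $\lambda_0$ absorbs all incidental losses. For large $k$: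
\begin{gather}
\lambda_Q\le k^{0.6},\qquad z([0,Q])\le k^{0.65},\qquad z([0,q])\le\tfrac12\lambda_{q+1}\quad(0\le q<Q),\label{eq:scales}\\
2d\le(\log k)^2,\qquad2d+3\le\tfrac12\rho,\label{eq:d}
\end{gather}
and
\begin{equation}\label{eq:small}
\begin{gathered}
\text{each of }\ \log k+4,\ \ \log(4kL),\ \ \log(2mk^m),\ \ \sqrt k\log(4L),\\
dh\log(k+1),\ \ (dh+2)\log(dh+1)\ \text{ is at most }\tfrac12\lambda_0 .
\end{gathered}
\end{equation}
Indeed, Proposition~\ref{prop:V} gives $2^L\le(\log k)^{1/4}$ and $m\le\frac12\sqrt{\log\log k}$, so $\log(\rho^Q)=3Q\log\log k\le5(\log k)^{1/4}(\log\log k)^{3/2}=o(\log k)$ and $\lambda_Q\le k^{0.6}$. A geometric sum with ratio $\rho\ge2$ gives $z([0,q])\le2(\log k)^2\lambda_q$, which is at most $\frac12\rho\lambda_q$ when $\log k\ge4$ and at most $k^{0.65}$. The quantities in \eqref{eq:small} are $O(\sqrt k(\log k)^2)$.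

The first inequality in \eqref{eq:scales} is what limits the theorem. About $m2^{m^2}$ scales of ratio $(\log k)^3$ must fit between $\sqrt k$ and $k^{0.6}$; this forces $m^2$ below $\log\log k$, and $m$ is of order $M\log\log\log k$.

\subsection*{Existence of pairs}
We try to build many rich tuples $(a_1,\dots,a_m,b_1,\dots,b_m)$ whose $m\times m$ array of colors $\chi(a_\alpha b_j)$ has distinct entries. We choose one row $a_\alpha$ at a time and keep for each column $j$ a large set $Y_j$ of candidates for $b_j$. Poorness says that this fails at some row. If it fails at the first row, then most vertices $a$ have fewer than $m$ frequent colors, and those sharing the same frequent colors form a pair with $Y=W$. For a later row we use Hall's theorem: if a bipartite graph with parts $P,P'$ has no matching covering $P$, then some nonempty $J\subseteq P$ has a neighborhood $\Gamma(J)$ with $|\Gamma(J)|<|J|$. We do not control the row at which the failure occurs, so each row gets its own range of scales.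

\begin{lemma}\label{lem:exist}
Let $0\le p_1<q_1<p_2<q_2<\dots<p_m<q_m\le Q$ be integers and let $W$ be $k^{0.65}$-large in $V$. Then $G_W(\frac12\lambda_{p_\alpha},\lambda_{q_\alpha})\le L$ for some $\alpha$.
\end{lemma}

\begin{proof}
Let $\tau_0=0$ and $\tau_\alpha=\lambda_{q_\alpha}+\log k+4$ for $1\le\alpha\le m$; then $1\le\tau_\alpha\le k^{0.65}$. Call $(a_1,\dots,a_\alpha)\in W^\alpha$ \emph{good} if there are $\alpha m$ distinct colors $c_{\beta j}$ ($\beta\le\alpha$, $j\le m$) such that each set
\[
Y_j=W\cap\bigcap_{\beta\le\alpha}N_{c_{\beta j}}(a_\beta;W)\qquad(j\le m)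
\]
is $\tau_\alpha$-large in $W$. Fix one such choice of colors for each good tuple. The empty tuple is good, with all $Y_j=W$. Say that $a\in W$ \emph{extends} a good tuple if appending $a$ gives a good tuple.

Suppose first that for every $\alpha\le m$ every good $(\alpha-1)$-tuple is extended by at least $|W|/2$ vertices. Then there are at least $(|W|/2)^m$ good $m$-tuples, and for each at least $(2^{-\tau_m}|W|)^m$ choices of $(b_1,\dots,b_m)\in Y_1\times\dots\times Y_m$. The colors $\chi(a_\beta b_j)=c_{\beta j}$ are defined and distinct, so, as in Lemma~\ref{lem:dense}, the $2m$ vertices are distinct and the tuple is $m$-rich. This gives at least $2^{-2m\tau_m}|W|^{2m}$ rich tuples in $W$. But $\sigma-k^{0.65}\ge k^{0.65}\ge\tau_m$, so $W$ is $(m,\tau_m)$-poor by \eqref{eq:hered}, a contradiction.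

So for some $\alpha\le m$ some good $(\alpha-1)$-tuple is not extended by more than half of the vertices of $W$. Let $C$ be the set of its $(\alpha-1)m$ fixed colors and $Y_1,\dots,Y_m$ its candidate sets. For a vertex $a$ that does not extend it, join $j\in[m]$ to $i\in[k]\setminus C$ when $N_i(a;Y_j)$ is $\tau_\alpha$-large in $W$. A matching covering $[m]$ would supply $m$ new distinct colors that make the extended tuple good, so there is none. Hall's theorem gives a nonempty $J\subseteq[m]$ with $|\Gamma(J)|<|J|\le m$. Pick $j\in J$ and record $(j,\Gamma(J))$. There are at most $(k+1)^{m-1}\le k^m$ subsets of $[k]$ with fewer than $m$ elements, hence at most $mk^m$ records, and some set $X\subseteq W$ with $|X|\ge|W|/(2mk^m)$ has a common record $(j,\Gamma)$. Put $Y=Y_j$ and $F=C\cup\Gamma$. Then $|F|\le\alpha m-1\le L$, and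
\[
|N_i(x;Y)|<2^{-\tau_\alpha}|W|\qquad\text{for all }x\in X,\ i\notin F,
\]
because such an $i$ lies outside $C$ and is not joined to $j$.

We check that $(X,Y,F)$ is a $(\frac12\lambda_{p_\alpha},\lambda_{q_\alpha})$-pair in $W$. The set $X$ is $\frac12\lambda_0$-large by \eqref{eq:small}. The set $Y$ is $\tau_{\alpha-1}$-large, and for $\alpha\ge2$ we have $\tau_{\alpha-1}\le2\lambda_{q_{\alpha-1}}\le\frac12\rho\lambda_{q_{\alpha-1}}\le\frac12\lambda_{p_\alpha}$. Let $X'\subseteq X$ and $Y'\subseteq Y$ have size at least $2^{-\lambda_{q_\alpha}}|W|=16k\,2^{-\tau_\alpha}|W|$. Since $\log|W|\ge k^{0.9}-k^{0.65}\ge\tau_\alpha$, each $x\in X'$ forms at most $1+k2^{-\tau_\alpha}|W|\le2k2^{-\tau_\alpha}|W|\le|Y'|/8$ uncovered pairs with $Y'$, and $\frac18\le\omega_{|F|}$.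
\end{proof}

\section{Scales at which the lists are minimal}\label{sec:scales}

The halving needs two things at once. Pairs with lists of length at most $\ell$ must exist in every subset met during $d$ halvings. And the two smaller rectangles of Lemma~\ref{lem:model2}, which are far smaller than these subsets, must not admit a list of length $\ell-1$. The two rectangles live at different depths: the second is formed from neighborhoods whose size is the threshold defining the first. So two separate lower bounds are needed.

\begin{definition}
A \emph{critical configuration} consists of a $k^{0.65}$-large set $W^*$ in $V$, an integer $1\le\ell\le L$ and indices $p,r,q\in[0,Q]$ with $p+1<r$ and $r+1<q$, such that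
\begin{itemize}
\item[(U)] $G_W(\lambda_p,\lambda_q)\le\ell$ for every $W$ that is $z_p$-large in $W^*$;
\item[(L1)] $G_{W^*}(\frac12\lambda_{p+1},\lambda_r)\ge\ell$;
\item[(L2)] $G_{W^*}(\frac12\lambda_{r+1},\lambda_q)\ge\ell$.
\end{itemize}
\end{definition}

For $\ell=1$ the lower bounds hold automatically, and we are in the situation of Lemma~\ref{lem:model2}. If (U) fails for $\ell=1$, we gain a large subset with $G\ge2$. In general, two lower bounds $G\ge\ell$ on adjacent ranges of scales, together with a failure of (U), give one lower bound $G\ge\ell+1$ on the union of the ranges and one more scale. This doubling is the source of the factor $2^L$ in $Q$. It cannot continue up to $G\ge L+1$ on $m$ ranges, by Lemma~\ref{lem:exist}. To hold several lower bounds in one set, we treat the ranges from the largest scales to the smallest: a bound obtained at scale $\lambda_p$ survives a loss of $\frac12\lambda_p$, and by \eqref{eq:scales} this covers all work at smaller scales.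

\begin{lemma}\label{lem:critical}
A critical configuration exists.
\end{lemma}

\begin{proof}
Suppose not. Let $Q_\ell=3\cdot2^\ell-1$, so that $Q_0=2$, $Q_\ell=2Q_{\ell-1}+1$ and $Q+1=mQ_L$.

\emph{Claim.} Let $0\le\ell\le L$, let $I=[p,q]\subseteq[0,Q]$ consist of $Q_\ell$ integers, and let $W$ be $z([q+1,Q])$-large in $V$. Then there is a $z(I)$-large $W'$ in $W$ such that $G_{W''}(\frac12\lambda_p,\lambda_q)\ge\ell+1$ for every $W''$ that is $\frac12\lambda_p$-large in $W'$.

We use induction on $\ell$. For $\ell=0$ take $W'=W$ and apply Lemma~\ref{lem:basic}(i). For $\ell\ge1$ write $I=\{p\}\cup I_1\cup I_2$ with $I_1=[p+1,r]$ and $I_2=[r+1,q]$ of $Q_{\ell-1}\ge2$ integers each; thus $p+1<r$ and $r+1<q$. The claim for $\ell-1$ applied to $(I_2,W)$ gives $W_2$, which is $z(I_2)$-large in $W$ and so $z([r+1,Q])$-large in $V$. The claim for $\ell-1$ applied to $(I_1,W_2)$ gives $W_1$, which is $z(I_1)$-large in $W_2$. Consider $W^*=W_1$. It is $z([0,Q])$-large in $V$, hence $k^{0.65}$-large. Condition (L1) is the conclusion for $I_1$ with $W''=W_1$. Condition (L2) is the conclusion for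 $I_2$ with $W''=W_1$, which applies because $z(I_1)\le z([0,r])\le\frac12\lambda_{r+1}$. As there is no critical configuration, (U) fails: some $W'$ that is $z_p$-large in $W_1$ has $G_{W'}(\lambda_p,\lambda_q)\ge\ell+1$. This $W'$ is $z(I)$-large in $W$, and Lemma~\ref{lem:basic}(ii) with $a=\lambda_p$, $\gamma=\frac12\lambda_p$ gives the required bound for all $W''$. The claim is proved.

Split $[0,Q]$ into consecutive intervals $I_\alpha=[p_\alpha,q_\alpha]$, $\alpha=1,\dots,m$, of $Q_L$ integers each. Apply the claim with $\ell=L$ to $I_m$ and $V$, then to $I_{m-1}$ and the resulting set, and so on. We get $V\supseteq W_m\supseteq\dots\supseteq W_1$ with $W_\alpha$ being $z([p_\alpha,Q])$-large in $V$, which is the size hypothesis for the next step. For $\alpha\ge2$ the set $W_1$ is $z([0,p_\alpha-1])$-large in $W_\alpha$, hence $\frac12\lambda_{p_\alpha}$-large by \eqref{eq:scales}; for $\alpha=1$ there is no loss. So $G_{W_1}(\frac12\lambda_{p_\alpha},\lambda_{q_\alpha})\ge L+1$ for all $\alpha$, while $W_1$ is $k^{0.65}$-large in $V$. This contradicts Lemma~\ref{lem:exist}.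
\end{proof}

\section{Removing dense colors}\label{sec:kill}

Fix a critical configuration and put
\[
N=|W^*|,\qquad u=\tfrac12\lambda_{p+1}=\tfrac12\rho\lambda_p,\qquad w=\lambda_r,\qquad w'=\tfrac12\lambda_{r+1},\qquad v=\lambda_q .
\]
Then $\log N\ge k^{0.9}-k^{0.65}\ge k^{0.8}$ and $u\le w\le w'\le v$. Also $w'-w=(\frac12\rho-1)\lambda_r\ge\lambda_0\ge\log(4L)$. Conditions (L1) and (L2) read $G_{W^*}(u,w)\ge\ell$ and $G_{W^*}(w',v)\ge\ell$. For $Z\subseteq W^*$ and $x\in Z$, the set of \emph{dense colors} of $x$ in $Z$ is
\[
D_Z(x)=\{j\in[k]:|N_j(x;Z)|\ge2^{-u}N\}.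
\]
The threshold refers to $W^*$ and not to $Z$. This makes $D$ monotone: $D_{Z'}(x)\subseteq D_Z(x)$ for $x\in Z'\subseteq Z$, so a color once removed never returns.

\begin{lemma}\label{lem:kill}
Let $(X,Y,F)$ be a $(\lambda_p,\lambda_q)$-pair with $|F|\le\ell$ in a nonempty $W\subseteq W^*$. Let $x\in X$, $i\in F$ and $Y_0\subseteq Y$. There is $Y_1\subseteq N_i(x;Y_0)$ with $|Y_1|\ge|N_i(x;Y_0)|-k2^{-u}N$ and $D_{Y_1}(y)\cap D_X(x)=\emptyset$ for all $y\in Y_1$.
\end{lemma}

\begin{proof}
For $j\in D_X(x)$ let $X_j=N_j(x;X)$, which is $u$-large in $W^*$, and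
\[
R_j=\{y\in N_i(x;Y_0):|N_i(y;X_j)|<2^{-w'}N\}.
\]

\emph{The sets $R_j$ are small, by} (L1). Suppose $|R_j|\ge2^{-u}N$. If $X'\subseteq X_j$ and $Y'\subseteq R_j$ are $w$-large in $W^*$, then
\[
e_i(X',Y')\le|Y'|\,2^{-w'}N\le2^{w-w'}|X'||Y'|\le|X'||Y'|/(4L).
\]
Lemma~\ref{lem:basic}(iii), applied to $X_j$ and $R_j$, gives $G_{W^*}(u,w)\le\ell-1$, contradicting (L1). So $|R_j|<2^{-u}N$, and $Y_1=N_i(x;Y_0)\setminus\bigcup_jR_j$ has the required size.

\emph{The colors of $D_X(x)$ are not dense in $Y_1$, by} (L2). Suppose $y\in Y_1$ and $j\in D_X(x)\cap D_{Y_1}(y)$. Let $A=N_i(y;X_j)$ and $B=N_j(y;Y_1)$. Then $A$ is $w'$-large in $W^*$ because $y\notin R_j$, and $B$ is $u$-large, hence $w'$-large. Let $x'\in A$, $y'\in B$, $x'\ne y'$. The edges $xx'$ and $yy'$ have color $j$, since $x'\in X_j$ and $y'\in B$; the edges $xy$ and $xy'$ have color $i$, since $y,y'\in N_i(x;Y_0)$; and $x'y$ has color $i$, since $x'\in A$. In particular the endpoints of each of these five edges differ, so $x,x',y,y'$ are distinct, and the four-cycle rule gives $\chi(x'y')\ne i$. Thus $e_i(A,B)=0$, and Lemma~\ref{lem:basic}(iii)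 gives $G_{W^*}(w',v)\le\ell-1$, contradicting (L2).
\end{proof}

\section{Halving the dense colors}\label{sec:halving}

Different vertices of $X$ have different dense colors, and each use of Lemma~\ref{lem:kill} shrinks $Y$ by a factor $4L$, so we cannot afford one use per color. We use a vertex only if it removes more than $h$ new colors, and we allow every vertex to keep $h$ further colors of its own in each round. A round then has at most $k/h$ steps, and at the end each vertex has at most $dh$ dense colors. The choice $h\approx\sqrt k$ balances these two costs and keeps both below $\lambda_0$.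

\begin{lemma}\label{lem:halve}
For $0\le t\le d$ there are a $2t\lambda_p$-large set $W_t$ in $W^*$ and $J_t\subseteq[k]$ with $|J_t|\le2^{-t}k$ such that $|D_{W_t}(x)\setminus J_t|\le th$ for all $x\in W_t$.
\end{lemma}

\begin{proof}
Take $W_0=W^*$ and $J_0=[k]$. Let $t<d$ and let $W_t,J_t$ be given. By \eqref{eq:d}, $2t\lambda_p\le z_p$, so (U) gives a $(\lambda_p,\lambda_q)$-pair $(X,Y,F)$ in $W_t$ with $|F|\le\ell$. We build sets $Y=Y^0\supseteq Y^1\supseteq\cdots$ and $\emptyset=I_0\subseteq I_1\subseteq\dots\subseteq J_t$ with
\begin{equation}\label{eq:inv}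
|Y^g|\ge(4L)^{-g}|Y|,\qquad|I_g|\ge gh,\qquad D_{Y^g}(y)\cap I_g=\emptyset\ \text{ for all }y\in Y^g .
\end{equation}
At any stage $g$ reached, $gh\le k$, so $g\le\sqrt k$, and by \eqref{eq:small} the set $Y^g$ is $\lambda_p$-large in $Y$. Let
\[
X^{+}=\{x\in X:|(D_X(x)\cap J_t)\setminus I_g|>h\}.
\]
If $|X^+|<|X|/2$, stop. Otherwise $X^+$ and $Y^g$ are both $2\lambda_p$-large in $W_t$. Since $2\lambda_p\le v$, at least half of the pairs in $X^+\times Y^g$ are covered by $F$. So some $x\in X^+$ forms covered pairs with at least half of $Y^g$, and some $i\in F$ has $|N_i(x;Y^g)|\ge|Y^g|/(2L)$. Let $Y^{g+1}$ be the set $Y_1$ of Lemma~\ref{lem:kill} for $W=W_t$, $Y_0=Y^g$, and put $I_{g+1}=I_g\cup(D_X(x)\cap J_t)$. The set $Y^g$ is $(2t+2)\lambda_p$-large in $W^*$, where $2t+2\le2d$, and $u\ge(2d+1)\lambda_p\ge2d\lambda_p+\log(4kL)$ by \eqref{eq:d} and \eqref{eq:small}. Hence $k2^{-u}N\le|Y^g|/(4L)$ and $|Y^{g+1}|\ge|Y^g|/(4L)$. Since $x\in X^+$, we have $|I_{g+1}|>|I_g|+h$. For $y\in Y^{g+1}$, the set $D_{Y^{g+1}}(y)$ avoids $I_g$ by monotonicity and avoids $D_X(x)$ by Lemma~\ref{lem:kill}.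 So \eqref{eq:inv} holds at stage $g+1$.

The process stops at some stage $g\le\sqrt k$. Write $I=I_g$, $Y^-=Y^g$ and $X^-=X\setminus X^+$, so $|X^-|\ge|X|/2$; both $X^-$ and $Y^-$ are $2\lambda_p$-large in $W_t$.
\begin{itemize}
\item Let $x\in X^-$. A color in $D_{X^-}(x)\setminus I$ lies either outside $J_t$, and then in $D_{W_t}(x)\setminus J_t$, or in $(D_X(x)\cap J_t)\setminus I$. So $|D_{X^-}(x)\setminus I|\le th+h$.
\item Let $y\in Y^-$. A color in $D_{Y^-}(y)$ is not in $I$; if it is not in $J_t\setminus I$ either, it lies in $D_{W_t}(y)\setminus J_t$. So $|D_{Y^-}(y)\setminus(J_t\setminus I)|\le th$.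
\end{itemize}
If $|I|\le|J_t|/2$, take $(W_{t+1},J_{t+1})=(X^-,I)$; otherwise take $(Y^-,J_t\setminus I)$. In both cases $|J_{t+1}|\le|J_t|/2$.
\end{proof}

In Proposition~\ref{prop:model} the halving ended at a single vertex. Here it ends at a large set in which every vertex has few dense colors. Discarding the edges of sparse colors leaves a set that is still too large for Lemma~\ref{lem:pigeon}. We use the greedy bound: a graph on $\nu$ vertices with maximum degree at most $\Delta$ has an independent set of size at least $\nu/(\Delta+1)$, obtained by repeatedly picking a vertex and deleting it with its neighbors.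

\begin{proof}[End of the proof of Theorem~\ref{thm:A}]
For $t=d$ we have $|J_d|\le2^{-d}k<1$, so $J_d=\emptyset$ and $|D_{W_d}(x)|\le dh$ for all $x\in W_d$. There are at most $(k+1)^{dh}$ subsets of $[k]$ of size at most $dh$. Hence there are $D_0\subseteq[k]$ with $|D_0|\le dh$ and $W'\subseteq W_d$ with $|W'|\ge(k+1)^{-dh}|W_d|$ such that $D_{W_d}(x)=D_0$ for all $x\in W'$. The edges inside $W'$ with colors outside $D_0$ form a graph of maximum degree at most $\Delta=k2^{-u}N$, and $\Delta\ge1$ because $u\le k^{0.6}\le\log N$. An independent set $T$ of this graph has $\mathrm{col}(T)\subseteq D_0$, and we can take $|T|\ge|W'|/(2\Delta)=2^u|W'|/(2kN)$. By \eqref{eq:small} and \eqref{eq:d},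
\[
\log|T|\ge u-(1+\log k)-dh\log(k+1)-2d\lambda_p\ge\bigl(\tfrac12\rho-2d-1\bigr)\lambda_p\ge2\lambda_p .
\]
But $T$ has at most $dh$ colors, so Lemma~\ref{lem:pigeon} and \eqref{eq:small} give $\log|T|\le(dh+2)\log(dh+1)\le\frac12\lambda_p$. This contradiction proves Theorem~\ref{thm:A}, and with it Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{9}
\bibitem{bip}
\emph{On Generalized Ramsey Theory: The Bipartite Case},
\texttt{https://www.math.kit.edu/\allowbreak iag6/\allowbreak\textasciitilde axenovich/\allowbreak media/\allowbreak zoltan\_dhruv\_ram\_bip.pdf}.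
\end{thebibliography}
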